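\title{Factoring cyclically banded matrices with banded inverses}


\begin{abstract}
Let $A$ be an invertible $n\times n$ matrix over a field such that $A$ and $A^{-1}$ have cyclic bandwidth at most $w$. We prove that $A$ is a product of at most $16w$ matrices $F$ for which $F$ and $F^{-1}$ have cyclic bandwidth at most $1$. This proves a conjecture that asked for $O(w^2)$ factors, and the linear order in $w$ is optimal. The factors are block diagonal with blocks of size at most $2$, together with copies of the cyclic shift or of its inverse. For $n>8w$ the number of shifts in our factorization is the absolute value of an integer index of $A$. We show that this index is additive over factorizations that are short compared with $n$, so that shifts cannot be avoided in such factorizations.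
\end{abstract}

\section{The question and the results}

Fix a field $\mathbb K$ and an integer $w\ge 1$. We index the rows and columns of an $n\times n$ matrix by $\mathbb Z/n$ and use the cyclic distance
\[
d(i,j)=\min(|i-j|,\;n-|i-j|)\qquad(1\le i,j\le n).
\]
A matrix $A$ has \emph{cyclic bandwidth $\le w$} if $A_{ij}=0$ whenever $d(i,j)>w$. Compared with an ordinary band matrix, for which the entries with $|i-j|>w$ vanish, there may be up to $w$ additional nonzero diagonals in each of the upper right and lower left corners. Let $e_j$, $j\in\mathbb Z/n$, be the standard basis of $V=\mathbb K^n$. The model example is the cyclic shift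
\[
S e_j=e_{j+1},
\]
for which $S$ and $S^{-1}$ have cyclic bandwidth $\le 1$.

By the triangle inequality for $d$, bandwidths add under multiplication: a product of $N$ matrices of cyclic bandwidth $\le 1$ has cyclic bandwidth $\le N$. If $A=F_1\cdots F_N$ and all $F_i$ and $F_i^{-1}$ have cyclic bandwidth $\le1$, then both $A$ and $A^{-1}$ have cyclic bandwidth $\le N$. We ask for a converse:
\begin{quote}
\emph{If $A$ and $A^{-1}$ have cyclic bandwidth $\le w$, is $A$ a product of factors $F$ with $F$ and $F^{-1}$ of cyclic bandwidth $\le1$, with the number of factors bounded in terms of $w$ alone?}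
\end{quote}
The hypothesis on $A^{-1}$ is needed. Let $Z e_j=e_{j+1}$ for $1\le j<n$ and $Ze_n=0$. Then $I-Z$ has bandwidth $\le1$, but its inverse $I+Z+\dots+Z^{n-1}$ has a nonzero entry at every cyclic distance up to $\lfloor n/2\rfloor$. So at least $\lfloor n/2\rfloor$ factors would be required.

For ordinary bandwidth the answer is known to be yes over $\mathbb R$ and $\mathbb C$: if $A$ and $A^{-1}$ have ordinary bandwidth $\le w$, then $A$ is a product of invertible block diagonal matrices with $2\times2$ and $1\times 1$ blocks, and the number of factors is bounded in terms of $w$ alone. In the cyclic case it was conjectured, for $\mathbb K=\mathbb R$ or $\mathbb C$, that $O(w^2)$ factors suffice, uniformly in $n$ \cite{banded}. Here one should not expect block diagonal factors to be enough. The shift moves every basis vector one step in the same direction around the circle, while a block diagonal matrix maps the span of each block to itself. Theorem~\ref{thm:index} below makes this precise. Powers of $S$ also give a lower bound: if $n\ge2w$, then $S^w$ needs at least $w$ factors. We prove that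 a linear number of factors suffices, and that besides block diagonal factors only shifts are needed.

\begin{definition}
A \emph{layer} is an invertible matrix that is a direct sum of $1\times1$ blocks and of $2\times2$ blocks on pairs $\{i,i+1\}$ of distinct, cyclically adjacent indices.
\end{definition}

A layer and its inverse have cyclic bandwidth $\le 1$, since the inverse is a layer with the same blocks.

\begin{theorem}\label{thm:main}
Let $A\in GL_n(\mathbb K)$, with $A$ and $A^{-1}$ of cyclic bandwidth $\le w$. Then $A=F_1\cdots F_N$ with $N\le 16w$, where each $F_i$ is a layer or $S^{\pm1}$. If $n\ge 8w+1$, there is an integer $\sigma$ with $|\sigma|\le w$ such that one can use at most $9w+1$ layers together with exactly $|\sigma|$ shifts, all equal to $S$ or all equal to $S^{-1}$. In that case $N\le10w+1$.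
\end{theorem}

This proves the conjecture, over every field, with $16w$ in place of $O(w^2)$.

\begin{theorem}\label{thm:sharp}
For $n\ge2w$, the matrix $S^w$ is not a product of fewer than $w$ matrices of cyclic bandwidth $\le 1$. Consequently, if $N(w)$ denotes the least number such that, for all $n$, every $A$ as in Theorem~\ref{thm:main} is a product of at most $N(w)$ invertible matrices $F$ with $F$ and $F^{-1}$ of cyclic bandwidth $\le1$, then
\[
w\le N(w)\le 16w .
\]
\end{theorem}

The integer $\sigma$ in our construction is determined by $A$. It is the \emph{shift index} $\sigma(A)$ of Definition~\ref{def:index}, which is defined when $n\ge8w+1$ and is normalized so that $\sigma(S)=1$.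

\begin{theorem}\label{thm:index}
Let $n\ge 8w+1$, and let $A$ and $A^{-1}$ have cyclic bandwidth $\le w$.
\begin{enumerate}
\item Suppose that $A=F_1\cdots F_N$, where $N\ge1$, all $F_i$ and $F_i^{-1}$ have cyclic bandwidth $\le1$, and $n\ge 8N+1$. Then $\sigma(A)=\sum_i\sigma(F_i)$. Each $\sigma(F_i)$ lies in $\{-1,0,1\}$, and $\sigma(F_i)=\pm1$ exactly when $F_i=S^{\pm1}D$ with $D$ diagonal (with the same sign on both sides). Hence at least $|\sigma(A)|$ of the factors have the form $S^{\pm1}D$.
\item If $n\ge 72w+9$, then $A$ is a product of at most $9w+1$ factors $F$ with $F$ and $F^{-1}$ of cyclic bandwidth $\le 1$, none of the form $S^{\pm1}D$ with $D$ diagonal, if and only if $\sigma(A)=0$.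
\end{enumerate}
In particular, $S$ is not a product of $N\le (n-1)/8$ factors $F$, with $F$ and $F^{-1}$ of cyclic bandwidth $\le1$, that avoid the form $S^{\pm1}D$.
\end{theorem}

\paragraph{The idea.}
For an arc $I$ of the circle $\mathbb Z/n$, let $V_I$ be the span of the $e_i$ with $i\in I$. A matrix is block diagonal for a partition into arcs exactly when it preserves the corresponding spaces $V_I$. So we look at what $A$ does to them. Let $n\ge8w+1$, and let $I$ and its complement be long enough. Because $A$ and $A^{-1}$ are banded, $AV_I$ agrees with $V_I$ except within distance $w$ of the two ends of $I$. Near each end, $AV_I$ is described by a subspace of a coordinate space of dimension $2w$. A change of basis $G$ in these small windows turns $AV_I$ into a coordinate space $V_{I'}$. The only invariant of a subspace of the window under such changes of basis is its dimension, and a dimension count shows that this dimension is the same at all cuts. Hence $I'$ is a translate $I+\sigma$, with the same $\sigma$ everywhere, and $S^{-\sigma}GA$ is block diagonal. This gives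
\[
A=G^{-1}S^{\sigma}H,
\]
where $G$ and $H$ are block diagonal with blocks of size $O(w)$. Finally, an $m\times m$ block is a product of $2m$ layers, by elimination carried out in parallel, and all blocks can be treated simultaneously.

\section{What a banded matrix does to an arc}

For integers $p\le q\le p+n$ let $[p,q)$ be the image of $\{p,p+1,\dots,q-1\}$ in $\mathbb Z/n$. It is an arc with $q-p$ elements, and it is empty if $p=q$. When we write $[a,b)$ with distinct $a,b\in\mathbb Z/n$, we choose representatives with $a<b<a+n$, and we use the same representatives in expressions derived from it. Thus $[a+w,b-w)$ arises from $[a,b)$ by removing $w$ elements at each end. The complement $[b,a+n)$ of $[a,b)$ is also written $[b,a)$. The number of elements of $I$ is denoted by $|I|$. For $I\subset\mathbb Z/n$ put $V_I=\mathrm{span}\{e_i: i\in I\}$. If $A$ has cyclic bandwidth $\le w$ and $|[a,b)|+2w\le n$, then $AV_{[a,b)}\subset V_{[a-w,b+w)}$.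

\begin{example}\label{ex:TS}
For the shift itself, $SV_{[a,b)}=V_{[a+1,b+1)}$, so both ends move by one. For a less trivial case let $n\ge18$ be even, let $T$ be a layer with blocks on the pairs $\{2i-1,2i\}$, and let $A=TS$. Then $A$ and $A^{-1}=S^{-1}T^{-1}$ have cyclic bandwidth $\le 2$, and $AV_{[a,b)}=TV_{[a+1,b+1)}$. Let $[a,b)$ and its complement have length at least $8$, and look at the left end.
\begin{itemize}
\item If $a$ is even, then $[a+1,b+1)$ starts with the full block $\{a+1,a+2\}$ of $T$. The image starts cleanly at $a+1$.
\item If $a$ is odd, then the block $\{a,a+1\}$ of $T$ is cut in the middle. The image starts with the line $\mathbb K\,Te_{a+1}$ in the plane spanned by $e_a$ and $e_{a+1}$, followed by $e_{a+2},e_{a+3},\dots$.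
\end{itemize}
In the window $[a-2,a+2)$, the original space $V_{[a,b)}$ has dimension $2$. The image has dimension $1$ there: it is $\mathbb Ke_{a+1}$ in the first case and $\mathbb KTe_{a+1}$ in the second. The line depends on the cut, but the loss of one dimension does not, and this loss records the shift by one. At a right end $b$, the image gains one dimension: for $b$ even it ends cleanly with $e_b$, and for $b$ odd it ends with the vector $Te_b$ in the plane spanned by $e_b$ and $e_{b+1}$. If $a$ and $b$ are odd, then
\[
AV_{[a,b)}=V_{[a+2,b)}\oplus\mathbb KTe_{a+1}\oplus \mathbb K Te_b .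
\]
Let $G$ be $T^{-1}$ on the planes $V_{\{a,a+1\}}$ and $V_{\{b,b+1\}}$ and the identity on the remaining basis vectors. Then $GAV_{[a,b)}=V_{[a+1,b+1)}$, and $S^{-1}GA$ preserves $V_{[a,b)}$.
\end{example}

For a general $A$ we are given no $T$ and must read off the correcting map $G$ from $A$ itself. The lines in Example~\ref{ex:TS} suggest what to look for: the vectors near the cut $a$ that come from the right side of the cut, and those that come from the left side.

From here to the end of Section~\ref{sec:fact} let $n\ge8w+1$, and let $A$ and $B=A^{-1}$ have cyclic bandwidth $\le w$. For a cut $a\in\mathbb Z/n$ put $L_a=[a-w,a+w)$ and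
\[
X_a=V_{L_a}\cap AV_{[a,a+2w)},\qquad Y_a=V_{L_a}\cap AV_{[a-2w,a)} .
\]
For every $v\in V_{L_a}$ the vector $Bv$ lies in $V_{[a-2w,a+2w)}$. So $X_a$ and $Y_a$ consist of those $v\in V_{L_a}$ for which $Bv$ lies in the right half, respectively the left half, of this space.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.75cm]
\fill[gray!25] (2,-0.2) rectangle (4,2.2);
\fill[gray!25] (9,-0.2) rectangle (11,2.2);
\draw (0.4,-0.2) -- (12.6,-0.2);
\foreach \x/\t in {2/{a-w},3/{a},4/{a+w},9/{b-w},10/{b},11/{b+w}}
  {\draw (\x,-0.3) -- (\x,-0.1); \node[below] at (\x,-0.3) {\small $\t$};}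
\draw[line width=2pt] (3,1.7) -- (10,1.7);
\node at (6.5,2.1) {\small $I=[a,b)$};
\draw[line width=2pt] (4,0.6) -- (9,0.6);
\node at (6.5,1.0) {\small $V_{[a+w,b-w)}$};
\node at (3,0.6) {\small $X_a$};
\node at (10,0.6) {\small $Y_b$};
\node at (3,2.5) {\small $L_a$};
\node at (10,2.5) {\small $L_b$};
\end{tikzpicture}
\caption{The image $AV_I$ of an arc $I=[a,b)$. It contains the full coordinate space of the middle arc $[a+w,b-w)$, is contained in $V_{[a-w,b+w)}$, and in the shaded windows $L_a$ and $L_b$ is given by subspaces $X_a$ and $Y_b$.}
\label{fig:arc}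
\end{figure}

\begin{lemma}\label{lem:image}
Let $I=[a,b)$ with $|I|\ge 4w$ and $n-|I|\ge4w$. Then
\begin{equation}\label{eq:image}
AV_I=V_{[a+w,b-w)}\oplus X_a\oplus Y_b .
\end{equation}
Moreover $V_{L_a}=X_a\oplus Y_a$ and $V_{L_b}=X_b\oplus Y_b$.
\end{lemma}

\begin{proof}
Since $A$ has cyclic bandwidth $\le w$,
\[
AV_I\subset V_{[a-w,b+w)}=V_{[a+w,b-w)}\oplus V_{L_a}\oplus V_{L_b}.
\]
Since $B$ has cyclic bandwidth $\le w$, we have $BV_{[a+w,b-w)}\subset V_I$, that is, $V_{[a+w,b-w)}\subset AV_I$. The modular law now gives
\[
AV_I=V_{[a+w,b-w)}\oplus\bigl(AV_I\cap(V_{L_a}\oplus V_{L_b})\bigr).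
\]

It remains to see that the last intersection splits into a part at $a$ and a part at $b$. Let $v=x+y\in AV_I$ with $x\in V_{L_a}$ and $y\in V_{L_b}$. Then $Bx$ is supported in $[a-2w,a+2w)$ and $By$ in $[b-2w,b+2w)$. These two arcs are disjoint because $|I|\ge4w$ and $n-|I|\ge4w$. So $Bx$ and $By$ have disjoint supports and their sum $Bv$ lies in $V_I$; hence both lie in $V_I$. Now $I\cap[a-2w,a+2w)=[a,a+2w)$ and $I\cap[b-2w,b+2w)=[b-2w,b)$. Therefore $x\in X_a$ and $y\in Y_b$. Conversely, $X_a\subset AV_{[a,a+2w)}\subset AV_I$ and $Y_b\subset AV_{[b-2w,b)}\subset AV_I$. This proves \eqref{eq:image}.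

The complement $I^c=[b,a)$ satisfies the same hypotheses, so $AV_{I^c}=V_{[b+w,a-w)}\oplus X_b\oplus Y_a$. Since $A$ is invertible, $V=AV_I\oplus AV_{I^c}$, that is,
\[
V=V_{[a+w,b-w)}\oplus V_{[b+w,a-w)}\oplus(X_a\oplus Y_a)\oplus(X_b\oplus Y_b).
\]
But $V$ is also the direct sum of $V_{[a+w,b-w)}$, $V_{[b+w,a-w)}$, $V_{L_a}$ and $V_{L_b}$, and $X_a\oplus Y_a\subset V_{L_a}$, $X_b\oplus Y_b\subset V_{L_b}$. Comparing dimensions, we find that both inclusions are equalities.
\end{proof}

Every $a$ is an end of an arc as in the lemma, because $n\ge8w$. So $V_{L_a}=X_a\oplus Y_a$ for every $a$. Put $\sigma_a=w-\dim X_a$. Then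
\[
\dim X_a=w-\sigma_a,\qquad \dim Y_a=w+\sigma_a,\qquad |\sigma_a|\le w .
\]

\begin{lemma}\label{lem:const}
The integer $\sigma_a$ does not depend on $a$.
\end{lemma}

\begin{proof}
Taking dimensions in \eqref{eq:image} gives $|I|=(|I|-2w)+(w-\sigma_a)+(w+\sigma_b)$. So $\sigma_a=\sigma_b$ whenever $[a,b)$ and its complement have length $\ge 4w$. Since $n\ge8w+1$, this applies to $b=a+4w$ and to $b=a+4w+1$. Thus $\sigma_{a+4w}=\sigma_a=\sigma_{a+4w+1}$ for every $a$, so consecutive values of $\sigma$ agree.
\end{proof}

\begin{definition}\label{def:index}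
The common value $\sigma(A)=w-\dim X_a$ is the \emph{shift index} of $A$.
\end{definition}

For $A=S$, $w=1$ and $n\ge9$ we have $AV_{[a,a+2)}=V_{[a+1,a+3)}$, which meets $V_{[a-1,a+1)}$ in $0$. So $\sigma(S)=1$. In Example~\ref{ex:TS}, with $w=2$, we found $\dim X_a=1$, so $\sigma(TS)=1$. A priori $\sigma(A)$ depends on the choice of $w$; Section~\ref{sec:additive} shows that it does not.

\section{The factorization $A=G^{-1}S^{\sigma}H$}\label{sec:fact}

We can now correct the ends of the arcs. The blocks should be small and the windows $L_{a_i}$ around the cuts $a_i$ should be disjoint, so we place the cuts at distances of at least $2w$ but not much more. However, Lemma~\ref{lem:image} applies only to arcs of length $\ge4w$. So we apply it to unions of two consecutive arcs and then intersect.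

\begin{proposition}\label{prop:fact}
Let $n\ge 8w+1$, let $A$ and $A^{-1}$ have cyclic bandwidth $\le w$, and let $\sigma=\sigma(A)$. Then
\[
A=G^{-1}S^{\sigma}H,
\]
where $G$ is invertible and block diagonal for a partition of $\mathbb Z/n$ into arcs of length at most $2w$, and $H$ is invertible and block diagonal for a partition into arcs of length at most $\tfrac12(5w+1)$.
\end{proposition}

\begin{proof}
Write $n=2wq+r$ with $0\le r<2w$. Then $q\ge4$. Choose cuts $a_1,\dots,a_q$ in cyclic order, with indices modulo $q$, such that each gap $|[a_i,a_{i+1})|$ is $2w+\lfloor r/q\rfloor$ or $2w+\lceil r/q\rceil$. All gaps are $\ge 2w$, so the windows $L_{a_i}$ are pairwise disjoint.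

Let $G$ be an invertible matrix that fixes $e_j$ for $j\notin\bigcup_i L_{a_i}$, preserves each $V_{L_{a_i}}$, and satisfies
\[
GX_{a_i}=V_{[a_i+\sigma,\,a_i+w)},\qquad GY_{a_i}=V_{[a_i-w,\,a_i+\sigma)} .
\]
Such a $G$ exists because $V_{L_{a_i}}=X_{a_i}\oplus Y_{a_i}$ and the dimensions are $w-\sigma$ and $w+\sigma$. It is block diagonal for the arcs $L_{a_i}$ and the remaining single indices.

Consider $I=[a_i,a_{i+2})$. Since $q\ge4$, both $I$ and its complement consist of at least two gaps. So both have length $\ge 4w$, and Lemma~\ref{lem:image} applies. The arc $[a_i+w,a_{i+2}-w)$ contains $L_{a_{i+1}}$ and is disjoint from every other window, so $G$ preserves $V_{[a_i+w,a_{i+2}-w)}$. Hence \eqref{eq:image} gives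
\begin{align*}
GAV_{[a_i,a_{i+2})}
&=V_{[a_i+w,\,a_{i+2}-w)}\oplus V_{[a_i+\sigma,\,a_i+w)}\oplus V_{[a_{i+2}-w,\,a_{i+2}+\sigma)}\\
&=V_{[a_i+\sigma,\,a_{i+2}+\sigma)} .
\end{align*}
Since $q\ge4$, the double arcs $[a_i,a_{i+2})$ and $[a_{i-1},a_{i+1})$ intersect exactly in $[a_i,a_{i+1})$. An injective map commutes with intersections of subspaces, and therefore
\[
GAV_{[a_i,a_{i+1})}=V_{[a_i+\sigma,\,a_{i+2}+\sigma)}\cap V_{[a_{i-1}+\sigma,\,a_{i+1}+\sigma)}=V_{[a_i+\sigma,\,a_{i+1}+\sigma)} .
\]
So $H=S^{-\sigma}GA$ preserves $V_{[a_i,a_{i+1})}$ for every $i$. Thus $H$ is block diagonal for the arcs $[a_i,a_{i+1})$, and $A=G^{-1}S^{\sigma}H$. The blocks of $H$ have size at most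
\[
2w+\lceil r/q\rceil\le 2w+\Bigl\lceil\frac{2w-1}{4}\Bigr\rceil\le 2w+\frac{w+1}{2}=\frac{5w+1}{2},
\]
where we used $\lceil k/4\rceil\le (k+3)/4$ for integers $k$.
\end{proof}

\section{An $m\times m$ block is a product of $2m$ layers}\label{sec:blocks}

We now work with $m\times m$ matrices whose indices are $1,\dots,m$, not taken cyclically. Up to and including Proposition~\ref{prop:layers}, a layer has its $2\times2$ blocks on pairs $\{i,i+1\}$ with $1\le i<m$. Performing elimination by operations on adjacent rows, one at a time, takes a number of steps quadratic in $m$. To get a linear bound we organize the operations into rounds of operations on disjoint pairs, each round being one layer.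

For a permutation $\pi$ of $\{1,\dots,m\}$ let $P_\pi e_j=e_{\pi(j)}$. Then $P_\pi P_\rho=P_{\pi\rho}$, and with $E_{ij}$ the matrix units,
\begin{equation}\label{eq:conj}
P_\pi E_{ij}P_\pi^{-1}=E_{\pi(i)\pi(j)} .
\end{equation}
Let $s_i=(i\ \ i{+}1)$, and let $J$ be the permutation matrix of the reversal $j\mapsto m+1-j$, so $J^2=I$. A permutation $\pi$ is also written as the word $\pi(1)\pi(2)\cdots\pi(m)$. The word of $\pi s_i$ arises from that of $\pi$ by swapping the entries in positions $i$ and $i+1$.

\begin{example}\label{ex:three}
Let $m=3$. By \eqref{eq:conj} with $\pi=s_1$ and with $\pi=s_1s_2$,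
\[
(I+t_1E_{12})P_{s_1}\cdot(I+t_2E_{23})P_{s_2}\cdot(I+t_3E_{12})P_{s_1}
=(I+t_1E_{12})(I+t_2E_{13})(I+t_3E_{23})\,J .
\]
On the left are three layers. The product of the three factors before $J$ on the right is $I+t_1E_{12}+(t_2+t_1t_3)E_{13}+t_3E_{23}$, an arbitrary unit upper triangular matrix $u$. So $uJ$ is a product of three layers. The swaps $s_1,s_2,s_1$ produce the words $213$, $231$, $321$, and the pairs $12$, $13$, $23$ are the pairs of values swapped at each step. This is the mechanism in general.
\end{example}

We recall two facts.

\emph{Bruhat decomposition.} Every $g\in GL_m(\mathbb K)$ is $g=uP_\omega R$ with $u$ unit upper triangular, $\omega$ a permutation, and $R$ invertible upper triangular. Indeed, go through the columns from left to right. In each column take the lowest nonzero entry as pivot, clear the entries above it by adding multiples of its row to higher rows, and clear the entries to its right by adding multiples of its column to later columns. The entries to the left of the pivot are already zero, so the columns treated before are not disturbed. At the end there is one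 nonzero entry in each row and column. The row operations are left multiplications, and the column operations right multiplications, by unit upper triangular matrices.

\emph{Odd--even transposition sort} \cite[\S5.3.4]{knuth}. Given a word of $m$ distinct numbers, perform $m$ rounds. In round $k$ compare the entries in positions $i,i+1$ for all $i$ with $1\le i<m$ and $i\equiv k\pmod 2$, and swap exactly those pairs that are in descending order. After $m$ rounds the word is increasing.

\begin{lemma}\label{lem:order}
Fix any ordering of the pairs $(a,b)$ with $1\le a<b\le m$. Every unit upper triangular $m\times m$ matrix $u$ equals $\prod(I+t_{ab}E_{ab})$, with the factors in this order, for suitable $t_{ab}\in\mathbb K$.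
\end{lemma}

\begin{proof}
In the expanded product, the terms contributing to the entry $(a,b)$ come from $E_{ab}$ itself and from products $E_{ac_1}E_{c_1c_2}\cdots E_{c_kb}$ with $k\ge1$ and $a<c_1<\dots<c_k<b$. So the entry is $t_{ab}$ plus a polynomial in those $t_{cd}$ with $d-c<b-a$. Solve for the $t_{ab}$ recursively on $b-a$.
\end{proof}

\begin{lemma}\label{lem:half}
Every $g\in GL_m(\mathbb K)$ is $g=xR'$, where $x$ is a product of $m$ layers and $R'$ is upper triangular. Moreover, $uJ$ is a product of $m$ layers for every unit upper triangular $u$.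
\end{lemma}

\begin{proof}
Write $g=uP_\omega R$ as in the Bruhat decomposition. The plan is to write $P_\omega$ as $m$ rounds of swaps, to insert scalars into the swaps so that part of $u$ is absorbed, and to move the rest of $u$ past $P_\omega$.

Sort the word of $\omega$ by odd--even transposition sort and reverse the process. This gives a sequence $i_1,\dots,i_l$, grouped into $m$ successive rounds (some possibly empty) of swaps of pairwise disjoint adjacent positions, such that $\omega=s_{i_1}\cdots s_{i_l}$. Put $\pi_k=s_{i_1}\cdots s_{i_k}$. The word of $\pi_k$ arises from that of $\pi_{k-1}$ by swapping positions $i_k,i_k+1$, and before the swap these hold an ascending pair of values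
\[
\beta_k=(\pi_{k-1}(i_k),\,\pi_{k-1}(i_k+1))=(a,b),\qquad a<b .
\]
Only ascending pairs are swapped, so a pair of values that has been inverted stays inverted. Therefore the $\beta_k$ are distinct, and they are exactly the pairs $a<b$ for which $b$ precedes $a$ in the word of $\omega$.

By \eqref{eq:conj}, $P_{\pi_{k-1}}(I+tE_{i_k,i_k+1})=(I+tE_{\beta_k})P_{\pi_{k-1}}$. Moving the permutation matrices to the right past each factor, we get for all scalars $t_k$
\begin{equation}\label{eq:rounds}
\prod_{k=1}^{l}(I+t_kE_{i_k,i_k+1})P_{s_{i_k}}=\Bigl(\prod_{k=1}^{l}(I+t_kE_{\beta_k})\Bigr)P_\omega .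
\end{equation}
The left side of \eqref{eq:rounds} is a product of $m$ layers: within a round the factors act on disjoint pairs $\{i,i+1\}$, so their product is one layer (the identity, if the round is empty).

Apply Lemma~\ref{lem:order} with an ordering that starts with $\beta_1,\dots,\beta_l$, followed by the remaining pairs. It gives $u=u_1u_2$ with $u_1=\prod_k(I+t_kE_{\beta_k})$ and $u_2$ a product of factors $I+tE_{ab}$ over the pairs $a<b$ for which $a$ precedes $b$ in the word of $\omega$, i.e.\ $\omega^{-1}(a)<\omega^{-1}(b)$. By \eqref{eq:conj}, $P_\omega^{-1}u_2P_\omega$ is upper triangular. Hence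
\[
g=u_1u_2P_\omega R=(u_1P_\omega)\,R',\qquad R'=P_\omega^{-1}u_2P_\omega\,R,
\]
where $R'$ is upper triangular and $x=u_1P_\omega$ is a product of $m$ layers by \eqref{eq:rounds}.

For the last claim, let $u$ be any unit upper triangular matrix and take $\omega$ to be the reversal, so that $P_\omega=J$. Every pair is inverted, so the $\beta_k$ are all pairs and $u_1=u$. By \eqref{eq:rounds}, $uJ$ is a product of $m$ layers.
\end{proof}

\begin{proposition}\label{prop:layers}
Every $A\in GL_m(\mathbb K)$ is a product of $2m$ layers.
\end{proposition}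

\begin{proof}
By Lemma~\ref{lem:half}, $AJ=xR'$ with $x$ a product of $m$ layers and $R'$ upper triangular. Since $R'$ is invertible, $R'=uD$ with $u$ unit upper triangular and $D$ invertible diagonal. Then
\[
A=x\,uDJ=x\,(uJ)\,(JDJ).
\]
Here $uJ$ is a product of $m$ layers, and the diagonal matrix $JDJ$ can be absorbed into the last of them.
\end{proof}

\begin{corollary}\label{cor:blocks}
If $\mathbb Z/n$ is partitioned into arcs of length $\le m$, and $M$ is invertible and block diagonal for this partition, then $M$ is a product of $2m$ layers.
\end{corollary}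

\begin{proof}
Factor each block by Proposition~\ref{prop:layers}, pad with identity factors to length $2m$, and combine the $k$-th factors of all blocks into one layer.
\end{proof}

\begin{remark}
The products $x$ and $uJ$ consist of up to $m(m-1)/2$ elementary factors each. Counting these one by one, for all blocks in parallel, would turn Proposition~\ref{prop:fact} into a bound of order $w^2$, as in the conjecture. Grouping them into rounds makes the bound linear.
\end{remark}

\section{Counting the factors}

\begin{proof}[Proof of Theorem~\ref{thm:main}]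
If $n\le 8w$, Proposition~\ref{prop:layers} with $m=n$ gives $2n\le16w$ layers. Let $n\ge8w+1$, and take $A=G^{-1}S^{\sigma}H$ from Proposition~\ref{prop:fact}. By Corollary~\ref{cor:blocks}, $G^{-1}$ is a product of $4w$ layers and $H$ is a product of at most $5w+1$ layers. The factor $S^{\sigma}$ consists of $|\sigma|\le w$ shifts, all equal to $S$ or all equal to $S^{-1}$. So we have at most $9w+1$ layers and exactly $|\sigma|$ shifts, altogether
\[
N\le 10w+1\le 16w. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $n\ge 2w$ the matrix $S^w$ has nonzero entries at cyclic distance $\min(w,n-w)=w$, whereas a product of $N$ matrices of cyclic bandwidth $\le1$ has cyclic bandwidth $\le N$. So at least $w$ factors are needed. Since $S^w$ and $S^{-w}$ have cyclic bandwidth $\le w$, the matrix $S^w$ satisfies the hypothesis of Theorem~\ref{thm:main}, and $N(w)\ge w$. The upper bound is Theorem~\ref{thm:main}.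
\end{proof}

\begin{remark}
For ordinary bandwidth the construction uses no shifts, in agreement with the known result. Let $A$ and $B=A^{-1}$ have ordinary bandwidth $\le w$ with respect to the indices $1,\dots,n$, where $n\ge8w+1$, and consider the cut $a=1$, between $n$ and $1$. Since $BV_{[1,1+w)}\subset V_{[1,1+2w)}$ and $BV_{[1-w,1)}\subset V_{[1-2w,1)}$, we have $V_{[1,1+w)}\subset X_1$ and $V_{[1-w,1)}\subset Y_1$. As $X_1\oplus Y_1=V_{L_1}$, these are equalities, and $\sigma(A)=0$.
\end{remark}

\section{Additivity of the shift index}\label{sec:additive}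

To prove Theorem~\ref{thm:index} we must compare $\sigma(A)$ with the indices $\sigma(F_i)$ of the factors. The factors $F_i$ are described by windows of radius $1$, but after several of them have been applied to $V_I$ the ends of the image are blurred over a larger radius. So we define a displacement for subspaces with blurred ends and follow it through the product, one factor at a time.

\begin{definition}
Let $I=[a,b)$ and $t\ge0$ with $|I|\ge2t$ and $n-|I|\ge 2t$. A subspace $W\subset V$ is \emph{$t$-close to $I$} if
\[
W=V_{[a+t,b-t)}\oplus X\oplus Y,\qquad X\subset V_{[a-t,a+t)},\quad Y\subset V_{[b-t,b+t)} .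
\]
The \emph{displacement} of $W$ relative to $I$ is $\delta_I(W)=t-\dim X$.
\end{definition}

The arcs $[a-t,a+t)$, $[a+t,b-t)$ and $[b-t,b+t)$ are disjoint, so $X=W\cap V_{[a-t,a+t)}$ is determined by $W$, $I$ and $t$. The displacement does not depend on $t$: let $t'\ge t$ also satisfy $|I|\ge 2t'$ and $n-|I|\ge2t'$. Then $W$ is $t'$-close to $I$, with $X$ replaced by $X\oplus V_{[a+t,a+t')}$ and $Y$ by $Y\oplus V_{[b-t',b-t)}$. Since $\dim X$ and $t$ both increase by $t'-t$, their difference is unchanged.

If $n\ge 8w+1$, if $A$ and $A^{-1}$ have cyclic bandwidth $\le w$, and if $|I|,n-|I|\ge4w$, then Lemma~\ref{lem:image} says that $AV_I$ is $w$-close to $I$ with $X=X_a$. So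
\begin{equation}\label{eq:delta}
\delta_I(AV_I)=\sigma(A).
\end{equation}
In particular $\sigma(A)$ does not depend on the choice of $w$: if $n\ge8w'+1$ for some $w'\ge w$, take $|I|=4w'$ and apply \eqref{eq:delta} for both $w$ and $w'$.

\begin{lemma}\label{lem:add}
Let $n\ge9$, and let $C$ and $C^{-1}$ have cyclic bandwidth $\le1$. Let $W$ be $t$-close to $I=[a,b)$, where
\[
|I|\ge 2t+4,\qquad n-|I|\ge 2t+2,\qquad n-|I|\ge4 .
\]
Then $CW$ is $(t+1)$-close to $I$, and $\delta_I(CW)=\delta_I(W)+\sigma(C)$.
\end{lemma}

\begin{proof}
Write $W=V_{[a+t,b-t)}\oplus X\oplus Y$. The arc $[a+t,b-t)$ has length $|I|-2t\ge4$ and its complement has length $n-|I|+2t\ge4$. So Lemma~\ref{lem:image}, with $w=1$ and $C$ in place of $A$, gives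
\[
CV_{[a+t,b-t)}=V_{[a+t+1,b-t-1)}\oplus X'\oplus Y',
\]
with $X'\subset V_{[a+t-1,a+t+1)}$, $\dim X'=1-\sigma(C)$, and $Y'\subset V_{[b-t-1,b-t+1)}$. The bandwidth of $C$ gives $CX\subset V_{[a-t-1,a+t+1)}$ and $CY\subset V_{[b-t-1,b+t+1)}$. Since $C$ is injective,
\[
CW=V_{[a+t+1,b-t-1)}\oplus(X'\oplus CX)\oplus(Y'\oplus CY),
\]
and this shows that $CW$ is $(t+1)$-close to $I$. Finally,
\[
\delta_I(CW)=(t+1)-\bigl(1-\sigma(C)\bigr)-\bigl(t-\delta_I(W)\bigr)=\delta_I(W)+\sigma(C). \qedhere
\]
\end{proof}

It remains to identify the matrices of cyclic bandwidth $\le1$, with inverse of cyclic bandwidth $\le1$, that have nonzero index.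

\begin{lemma}\label{lem:pm1}
Let $n\ge9$, and let $F$ and $F^{-1}$ have cyclic bandwidth $\le1$. Then $\sigma(F)\in\{-1,0,1\}$. Moreover $\sigma(F)=1$ if and only if $F=SD$ with $D$ diagonal, and $\sigma(F)=-1$ if and only if $F=S^{-1}D$ with $D$ diagonal.
\end{lemma}

\begin{proof}
We use the definitions and Lemma~\ref{lem:image} with $w=1$ and $F$ in place of $A$. In particular $|\sigma(F)|\le1$. If $\sigma(F)=1$, then $X_a=0$ and $Y_a=V_{[a-1,a+1)}$ for all $a$, and \eqref{eq:image} gives
\[
FV_{[a,b)}=V_{[a+1,b-1)}\oplus V_{[b-1,b+1)}=V_{[a+1,b+1)}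
\]
whenever $[a,b)$ and its complement have length $\ge4$. Since $n\ge9$, this applies to $[a,a+4)$ and $[a-3,a+1)$, whose intersection is $\{a\}$. Intersecting the images, we get $Fe_a\in V_{[a+1,a+5)}\cap V_{[a-2,a+2)}=\mathbb Ke_{a+1}$ for every $a$, so $F=SD$. If $\sigma(F)=-1$, then $X_a=V_{[a-1,a+1)}$ and $Y_a=0$ for all $a$. Then $FV_{[a,b)}=V_{[a+1,b-1)}\oplus V_{[a-1,a+1)}=V_{[a-1,b-1)}$ for the same arcs, and the same intersection gives $Fe_a\in V_{[a-1,a+3)}\cap V_{[a-4,a)}=\mathbb Ke_{a-1}$, so $F=S^{-1}D$.

For the converse, note that $D$ is invertible because $F$ is. If $F=SD$, then $FV_{[a,a+2)}=V_{[a+1,a+3)}$ meets $V_{[a-1,a+1)}$ in $0$, so $\dim X_a=0$ and $\sigma(F)=1$. If $F=S^{-1}D$, then $FV_{[a,a+2)}=V_{[a-1,a+1)}$, so $\dim X_a=2$ and $\sigma(F)=-1$.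
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:index}]
\emph{Part 1.} Let $M=\max(w,N)$. Then $n\ge8M+1\ge9$. Take an arc $I$ with $|I|=4M$, so that $n-|I|\ge4M+1$. The space $V_I$ is $0$-close to $I$ with displacement $0$. Apply $F_N,F_{N-1},\dots,F_1$ in turn. Lemma~\ref{lem:add} is used with $t=0,1,\dots,N-1$, and its hypotheses hold because
\[
|I|=4M\ge 2N+2\ge 2t+4,\qquad n-|I|\ge4M+1\ge 2N\ge 2t+2,\qquad n-|I|\ge 5 .
\]
Hence $\delta_I(AV_I)=\sum_i\sigma(F_i)$. Since $|I|$ and $n-|I|$ are both $\ge4w$, also $\delta_I(AV_I)=\sigma(A)$ by \eqref{eq:delta}. This proves $\sigma(A)=\sum_i\sigma(F_i)$. By Lemma~\ref{lem:pm1}, factors of the form $S^{\pm1}D$ contribute $\pm1$ and all others contribute $0$, so at least $|\sigma(A)|$ factors have that form.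

\emph{Part 2.} If $\sigma(A)=0$, the proof of Theorem~\ref{thm:main} writes $A$ as a product of at most $9w+1$ layers and no shifts. A layer maps $e_i$ into the span of the block containing $i$. If it were of the form $SD$ or $S^{-1}D$, the block of each $i$ would contain $i+1$, respectively $i-1$, and all of $\mathbb Z/n$ would be a single block; this is impossible for $n\ge3$. Conversely, let $A$ be a product of $N\le 9w+1$ factors of the kind described, none of the form $S^{\pm1}D$. We may assume $N\ge1$, inserting an identity factor if the product is empty. Since $n\ge72w+9=8(9w+1)+1\ge 8N+1$, Part~1 applies, and $\sigma(A)=\sum_i0=0$ by Lemma~\ref{lem:pm1}.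

\emph{The last statement.} Let $S=F_1\cdots F_N$ with $N\le(n-1)/8$, where all $F_i$ and $F_i^{-1}$ have cyclic bandwidth $\le1$. Since $n\ge8w+1\ge9$, we have $S\ne I$ and hence $N\ge1$. Part~1, applied to $S$ with $w=1$, gives $\sum_i\sigma(F_i)=\sigma(S)=1$. So some factor has the form $S^{\pm1}D$.
\end{proof}

\begin{remark}
Additivity fails without a condition that bounds $N$ in terms of $n$. As a permutation of $1,\dots,n$, the shift is $s_1s_2\cdots s_{n-1}$, a product of $n-1$ adjacent transpositions. So $S$ is a product of $N=n-1$ layers. For $n\ge9$ each of them has index $0$, while $\sigma(S)=1$. In the proof of Part~1, the blurred ends of $V_I$ would meet before all the factors have been applied.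
\end{remark}

\begin{thebibliography}{9}
\bibitem{banded}
\emph{Groups of Banded Matrices with Banded Inverses}, \url{https://core.ac.uk/download/9066579.pdf}.

\bibitem{knuth}
Knuth, \emph{The Art of Computer Programming}, Vol.~3, \S5.3.4.
\end{thebibliography}

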